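\title{Compact sets of dimension greater than $d/2$ with a null set of dot products}

\begin{abstract}
For a compact set $E\subset\mathbb R^d$ let $\Pi(E)=\{x\cdot y:x,y\in E\}$. It has been conjectured that $\Pi(E)$ has positive Lebesgue measure whenever $d\ge2$ and $\dim_HE>d/2$. We disprove this by constructing compact sets with $|\Pi(E)|=0$ and $\dim_HE\ge5/4$ in the plane, and $\dim_HE\ge17/11$ in $\mathbb R^3$. At each scale of the construction the set is close to points $e^az$, where $a$ runs over a generalized arithmetic progression and $z$ over a set of lattice type, so that both factors in $e^az\cdot e^{a'}z'=e^{a+a'}(z\cdot z')$ take few values.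
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $d\ge2$. For a compact set $E\subset\mathbb R^d$ let
\[
\Pi(E)=\{x\cdot y:\ x,y\in E\}
\]
be the set of dot products determined by pairs of points of $E$. It is a compact subset of $\mathbb R$, and we ask how large $E$ must be for $\Pi(E)$ to have positive Lebesgue measure $|\Pi(E)|$. Size is measured by Hausdorff dimension. Recall that $\mathcal H^s(E)$ is the limit, as $\eta\to0$, of the infimum of $\sum_j(\operatorname{diam}U_j)^s$ over countable covers of $E$ by sets $U_j$ of diameter at most $\eta$, and that $\dim_HE=\inf\{s:\mathcal H^s(E)=0\}=\sup\{s:\mathcal H^s(E)=\infty\}$.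

A lattice suggests an answer. The set $G=q^{-1}\mathbb Z^d\cap[2,3]^d$ has about $q^d$ points, and its dot products lie in $q^{-2}\mathbb Z\cap[0,9d]$, so they take at most $9dq^2+1$ values. If every point of $E$ is within $\delta$ of $G$, then $\Pi(E)$ is covered by that many intervals of length $O(\delta)$, and $|\Pi(E)|=O(q^2\delta)$. This is small when $q$ is slightly below $\delta^{-1/2}$, and then $G$ has almost $\delta^{-d/2}$ points; for larger $q$ the count gives nothing. Repeating this picture along a sparse sequence of scales produces, in every dimension, a compact set with $\dim_HE\ge d/2$ and $|\Pi(E)|=0$ (Remark~\ref{rem:lattice}). So no threshold below $d/2$ is possible, and the simplest guess is that the lattice is the worst case. This is the conjecture posed in \cite{DP}.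

\begin{quote}
\textbf{Conjecture.} Let $d\ge2$ and let $E\subset\mathbb R^d$ be compact. If $\dim_HE>d/2$, then $|\Pi(E)|>0$.
\end{quote}

The conclusion is known under the stronger assumption $\dim_HE>\frac{d+1}2$. One way to prove $|\Pi(E)|>0$ is to find a probability measure $\mu$ on $E$ with $(\mu\times\mu)\{(x,y):u\le x\cdot y\le u+\epsilon\}\le C\epsilon$ for all $u$ and $\epsilon$: then any cover of $\Pi(E)$ by intervals has total length at least $1/C$. For $s<\frac{d+1}2$ there are measures $\mu$ with $\dim_H\operatorname{supp}\mu=s$ and finite $s$-energy $I_s(\mu)=\iint|x-y|^{-s}\,d\mu(x)\,d\mu(y)$ for which this estimate fails at $u=1$; such measures exist on $[0,1]^2$ when $d=2$ (Eswarathasan--Iosevich--Taylor) and on $[0,2]^d$ in general (Iosevich--Senger). The failure of the estimate at one value of $u$ does not by itself make $\Pi(\operatorname{supp}\mu)$ null, so it does not decide the conjecture. We show that the conjecture is false.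

\begin{theorem}\label{thm:main}
Put $s_2=\frac54$ and $s_3=\frac{17}{11}$. For $d=2$ and for $d=3$ there is a compact set $E\subset(2,3)^d$ with $\dim_HE\ge s_d>d/2$ and $|\Pi(E)|=0$.
\end{theorem}

\begin{corollary}\label{cor:exact}
For $d\in\{2,3\}$ and every $s\in(d/2,s_d]$ there is a compact set $E\subset\mathbb R^d$ with $\dim_HE=s$ and $|\Pi(E)|=0$.
\end{corollary}

\begin{proof}
Let $E_0$ be the set of Theorem~\ref{thm:main}. If $\dim_HE_0=s$, take $E=E_0$. Otherwise $\dim_HE_0>s$, so $\mathcal H^s(E_0)=\infty$. By the theorem of Besicovitch and Davies \cite[Theorem~5.4]{Fal}, a compact set of infinite $\mathcal H^s$-measure contains a compact subset $E$ with $0<\mathcal H^s(E)<\infty$. Then $\dim_HE=s$, and $\Pi(E)\subset\Pi(E_0)$ is null.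
\end{proof}

Call the infimum of those $s$ for which $\dim_HE>s$ forces $|\Pi(E)|>0$ the critical dimension. Theorem~\ref{thm:main} and the positive result quoted above place it in $[\frac54,\frac32]$ for $d=2$ and in $[\frac{17}{11},2]$ for $d=3$. We do not determine it exactly, and we make no claim about the conjecture for individual $d\ge4$.

Section~\ref{sec:scale} introduces finite sets defined by base-$Q$ digits and finds by hand a planar example with exponent $6/5$. Section~\ref{sec:glue} turns such finite sets, one for each of a sequence of scales, into a compact set. Section~\ref{sec:digit} completes the analysis of the digit sets. This gives a planar counterexample of dimension at least $6/5$, which already refutes the conjecture, and the case $d=3$ of Theorem~\ref{thm:main}. Section~\ref{sec:primes} reaches $5/4$ in the plane by using rational directions with prime denominators.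

\medskip\noindent\textbf{Notation.} Balls $B(x,r)$ are closed, $\Omega=(2,3)^d$, and $G\cdot G=\{g\cdot g':g,g'\in G\}$. The symbol $|\cdot|$ denotes Lebesgue measure, cardinality or Euclidean norm. For integers $u\le v$, the symbol $(u,v]$ denotes the set of integers $j$ with $u<j\le v$. Our constructions depend on fixed parameters (the dimension $d$, an exponent $t$, a length $L$) and on a base $Q\to\infty$. The letter $C$ denotes positive constants that depend only on the fixed parameters.

\section{The construction at one scale}\label{sec:scale}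

Fix a small $\delta>0$. We want a finite set $G\subset\mathbb R^d$ with two competing properties. Its dot products should be covered by far fewer than $\delta^{-1}$ intervals of length $\delta$. And it should look $t$-dimensional at all scales above $\delta$, that is, carry a probability measure $\nu$ with $\nu(B(x,r))\le Cr^t$ for $\delta\le r\le1$. The lattice achieves any $t<d/2$.

There is a second example, of a different kind. Fix a point $y_0\ne0$ and let $G=\{e^ay_0\}$, where $a$ runs over the $M$ multiples of $1/M$ in $[0,1)$. The dot products $e^{a+a'}|y_0|^2$ take fewer than $2M$ values, so $M$ may be almost $\delta^{-1}$. This ray has exponent $1$, which in the plane equals the exponent $d/2$ of the lattice. Bilinearity lets us combine the two examples: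
\begin{equation}\label{eq:bilinear}
e^az\cdot e^{a'}z'=e^{a+a'}\,(z\cdot z').
\end{equation}
The plain combination gains nothing in the plane. With $z\in q^{-1}\mathbb Z^2\cap[2,3]^2$ and $M$ values of $a$ there are about $q^2M$ pairs $(a,z)$, while \eqref{eq:bilinear} allows about $q^2M$ dot products, so the number of points is again limited to about $\delta^{-1}$. The gain comes from the scales below $\delta^{1/2}$. If $z=U+u$ and $z'=U'+u'$ with $|u|,|u'|\le\delta^{1/2}$, then $u\cdot u'$ is invisible at resolution $\delta$, and $z\cdot z'$ is effectively linear in $(u,u')$. To keep track of what happens at each scale we prescribe which digits in a large base $Q$ may be nonzero.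

A \emph{digit scheme} is a triple $(N,K,A)$ of an integer $N\ge3$ and two disjoint subsets $K,A$ of $(0,N]$ with $1,2\in K$. For an integer $Q\ge2$ put $\delta=Q^{-N}$ and
\[
\mathcal Z=\Big\{z\in\mathbb R^d:\ z_i=2+\sum_{j\in K}c_{ij}Q^{-j}\Big\},\qquad
\mathcal A=\Big\{\sum_{j\in A}c_jQ^{-j}\Big\},
\]
\[
G_\delta=\{e^az:\ a\in\mathcal A,\ z\in\mathcal Z\},
\]
where all digits $c_{ij},c_j$ range over $\{0,\dots,Q-1\}$. A position $j\in K$ moves the point $e^az$ in all $d$ directions at scale $Q^{-j}$, and a position $j\in A$ moves it radially. Digits at positions greater than $j$ contribute less than $\sum_{l>j}(Q-1)Q^{-l}=Q^{-j}$ to a digit sum. Hence $z\in[2,3]^d$ and $0\le a\le Q^{-2}\le\frac14$. Let $a^{(j)},z^{(j)}$ be obtained from $a,z$ by setting all digits at positions greater than $j$ to zero. Then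
\begin{equation}\label{eq:trunc}
\big|e^az-e^{a^{(j)}}z^{(j)}\big|\le e^{1/4}\big(|a-a^{(j)}|\,|z|+|z-z^{(j)}|\big)\le8\sqrt d\,Q^{-j}.
\end{equation}
Since each digit sum $c_j+c_j'$ takes fewer than $2Q$ values,
\begin{equation}\label{eq:sumset}
|\mathcal A+\mathcal A|\le(2Q)^{|A|}.
\end{equation}

The number of digits at positions at most $m$ is the \emph{branching function}
\[
f(m)=d\,|K\cap(0,m]|+|A\cap(0,m]|\qquad(0\le m\le N).
\]
By \eqref{eq:trunc}, $G_\delta$ is covered by $Q^{f(m)}$ balls of radius $8\sqrt d\,Q^{-m}$, so every probability measure on $G_\delta$ gives one of them mass at least $Q^{-f(m)}$. A bound $\nu(B(x,r))\le Cr^t$ with $C$ independent of $Q$ therefore requires $f(m)\ge tm$ for \emph{every} $m$, and not only for $m=N$. Section~\ref{sec:digit} shows that a slightly stronger inequality is sufficient. The problem becomes one of bookkeeping: make $f(m)/m$ large for all $m$, while the dot products take at most $CQ^{N-1}$ values at resolution $\delta$. The simplest useful schemes have two blocks in $K$.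

\begin{lemma}\label{lem:twoblock}
Let $N=2n$, $K=(0,\ell_0]\cup(n,n+\ell_1]$ and $A=(\ell_0,\gamma]$, where $2\le\ell_0\le\gamma\le n$ and $0\le\ell_1\le n$. Then every element of $G_\delta\cdot G_\delta$ is within $C\delta$ of a set of at most $CQ^{2\ell_0+\ell_1+\gamma}$ points, with $C$ independent of $Q$.
\end{lemma}

\begin{proof}
Split $z\in\mathcal Z$ according to the two blocks of $K$ as $z=U+u$, where the coordinates of $U$ lie in $Q^{-\ell_0}\mathbb Z\cap[2,3]$ and those of $u$ in $Q^{-n-\ell_1}\mathbb Z\cap[0,Q^{-n}]$. Then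
\[
z\cdot z'=U\cdot U'+(U\cdot u'+u\cdot U')+u\cdot u'.
\]
The first term lies in $Q^{-2\ell_0}\mathbb Z\cap[0,9d]$ and takes at most $CQ^{2\ell_0}$ values. The second lies in $Q^{-n-\ell_0-\ell_1}\mathbb Z\cap[0,6dQ^{-n}]$ and takes at most $CQ^{\ell_0+\ell_1}$ values. The third is at most $dQ^{-2n}=d\delta$. By \eqref{eq:sumset}, $e^{a+a'}$ takes at most $CQ^{\gamma-\ell_0}$ values, all below $2$. So, by \eqref{eq:bilinear}, each dot product is within $2d\delta$ of one of the numbers $e^{a+a'}(U\cdot U'+U\cdot u'+u\cdot U')$, and the exponent in their count is $2\ell_0+(\ell_0+\ell_1)+(\gamma-\ell_0)$.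
\end{proof}

In the plane, the first block of $K$ adds $2\ell_0$ to $f$ and costs $2\ell_0$ in the exponent of the count, and the block $A$ adds exactly what it costs. The second block of $K$ adds $2\ell_1$ and costs $\ell_0+\ell_1$, so it is profitable when the first block is short. But a short first block cannot supply $f(n)\ge tn$, and the radial digits are there to fill this gap.

Let us optimize, measuring lengths in units of $N$. The budget is $2\ell_0+\ell_1+\gamma\le1$. For $d=2$, an exponent $s$ requires
\[
\tfrac s2\le f(\tfrac12)=\ell_0+\gamma,\qquad s\le f(1)=\ell_0+\gamma+2\ell_1\le2-3\ell_0-\gamma .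
\]
Without radial digits, $\gamma=\ell_0$ and $s\le\min(4\ell_0,2-4\ell_0)\le1$. In general, three times the first inequality plus the second gives $\frac52s\le2+2\gamma\le3$, so $s\le\frac65$, with equality for $\gamma=\frac12$, $\ell_0=\frac1{10}$, $\ell_1=\frac3{10}$. Removing one digit from $A$ to save a factor $Q$, we arrive at the scheme
\begin{equation}\label{eq:scheme2}
N=10L,\qquad K=(0,L]\cup(5L,8L],\qquad A=(L,5L-1]\qquad(L\ge2).
\end{equation}
It has $f(N)=12L-1$, while Lemma~\ref{lem:twoblock} gives only $CQ^{2L+3L+5L-1}=CQ^{N-1}$ dot products at resolution $\delta$.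

\section{From finite sets to a compact set}\label{sec:glue}

The compact set $E$ is built in stages. At each stage every ball of the previous stage is replaced by much smaller balls centered at points of a finite set $G_\delta$. This dictates two requirements. Dot products between points in different balls must be controlled, so a single set $G_\delta$ with few dot products has to serve all balls at once. And $G_\delta$ has to look $t$-dimensional inside every ball of the previous radius $\rho$, relative to the scale $\rho$.

Let $0<t\le d$. A \emph{$t$-family} consists of a set $D\subset(0,1)$ accumulating at $0$, finite sets $G_\delta\subset\mathbb R^d$ for $\delta\in D$, and a constant $C_*\ge1$ such that the following hold.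
\begin{enumerate}
\item[(P)] $\big|\{u\in\mathbb R:\operatorname{dist}(u,G_\delta\cdot G_\delta)\le10d\,\delta\}\big|\to0$ as $\delta\to0$ in $D$.
\item[(M)] For every $\rho\in(0,1)$ there is $\delta_0(\rho)>0$ such that for every $\delta\in D$ with $\delta\le\delta_0(\rho)$ and every ball $B(y,\rho)\subset\Omega$ there is a probability measure $\nu$ on $G_\delta\cap B(y,\rho/2)$ with
\[
\nu(B(x,r))\le C_*(r/\rho)^t\qquad(x\in\mathbb R^d,\ \delta\le r\le\rho).
\]
\end{enumerate}
In our constructions $D=\{Q^{-N}:Q\ge2\}$, and (P) follows from a count: if $G_\delta\cdot G_\delta$ is within $C\delta$ of a set of at most $CQ^{N-1}$ points, then the set in (P) is covered by $CQ^{N-1}$ intervals of length $2(C+10d)Q^{-N}$, and its measure is at most $C/Q$.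

The lower bound for the dimension comes from the \emph{mass distribution principle}: if $\mu$ is a probability measure on $E$ and $\mu(B(x,r))\le Cr^s$ for all $x$ and all $r\le r_0$, then $\dim_HE\ge s$. Indeed, a set of diameter $r$ lies in a ball of radius $r$, so a cover of $E$ by sets $U_j$ of diameter at most $r_0$ satisfies $1\le C\sum_j(\operatorname{diam}U_j)^s$.

Each of our families has exponent $t$ strictly below the target $s$. A union of sets $E_t$ with $t\uparrow s$ would create uncontrolled dot products between different $E_t$, so we let the exponent increase from stage to stage within one construction.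

\begin{proposition}\label{prop:glue}
Let $0<t_1\le t_2\le\dots\le d$, and suppose that a $t_i$-family exists for each $i$. Then there is a compact set $E\subset\Omega$ with $|\Pi(E)|=0$ and $\dim_HE\ge\sup_it_i$.
\end{proposition}

\begin{proof}
Let $D_i$, $G_{i,\delta}$, $C_i$ be the data of the $t_i$-family. Let $c_d$ be such that every ball of radius $2r$ is covered by $c_d$ balls of radius $r$.

\emph{Construction.} Put $\delta_0=\frac14$, $y_0=(\frac52,\dots,\frac52)$, $F_0=\{y_0\}$, and let $\mu_0$ be the unit mass at $y_0$. Suppose that $k\ge1$ and that we have $\delta_{k-1}$ and a probability measure $\mu_{k-1}$ with finite support $F_{k-1}$ such that $B(y,\delta_{k-1})\subset\Omega$ for $y\in F_{k-1}$. Choose $\delta_k\in D_k$ with $\delta_k\le\delta_{k-1}/4$ so small that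
\begin{enumerate}
\item[(i)] (M) for the $t_k$-family applies with $\rho=\delta_{k-1}$ and $\delta=\delta_k$;
\item[(ii)] the measure in (P) for $G_{k,\delta_k}$ is at most $1/k$;
\item[(iii)] $\prod_{j=1}^{k+1}(c_dC_j)\le\delta_k^{-1/k}$.
\end{enumerate}
For $y\in F_{k-1}$ let $\nu_{k,y}$ be the measure given by (M) for the ball $B(y,\delta_{k-1})$. Put
\[
\mu_k=\sum_{y\in F_{k-1}}\mu_{k-1}(\{y\})\,\nu_{k,y},\qquad F_k=\operatorname{supp}\mu_k\subset G_{k,\delta_k},
\]
and $E_k=\bigcup_{x\in F_k}B(x,\delta_k)$ for $k\ge0$. Each $x\in F_k$ is within $\delta_{k-1}/2$ of some $y\in F_{k-1}$, so $B(x,\delta_k)\subset B(y,\delta_{k-1})\subset\Omega$. Thus the induction continues, the compact sets $E_k$ decrease, and $E=\bigcap_kE_k$ is a compact subset of $\Omega$.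

\emph{$\Pi(E)$ is null.} Given $x,x'\in E$ and $k\ge1$, choose $g,g'\in F_k$ with $|x-g|,|x'-g'|\le\delta_k$. Points of $\Omega$ have norm at most $3\sqrt d$, so
\[
|x\cdot x'-g\cdot g'|\le|x-g|\,|x'|+|g|\,|x'-g'|\le6\sqrt d\,\delta_k\le10d\,\delta_k .
\]
By (ii), $|\Pi(E)|\le1/k$ for every $k$.

\emph{A measure on $E$.} Consider the Markov chain with $X_0=y_0$ in which, given $X_{k-1}=y$, the point $X_k$ has law $\nu_{k,y}$. Then $X_k$ has law $\mu_k$ and $|X_k-X_{k-1}|\le\delta_{k-1}/2$. Hence $X=\lim X_k$ exists and $|X-X_k|\le\sum_{j\ge k}\delta_j/2\le\frac23\delta_k$, so $X\in E_k$ for all $k$. The law $\mu$ of $X$ is a probability measure on $E$.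

\emph{The mass of a ball.} Let $M_k(r)=\sup_x\mu_k(B(x,r))$, and note that $M_k(2r)\le c_dM_k(r)$. Let $\delta_k\le r\le\delta_{k-1}$. If $\nu_{k,y}(B(x,r))>0$, then $|y-x|\le r+\delta_{k-1}/2\le2\delta_{k-1}$. Summing (M) over such $y$,
\[
M_k(r)\le M_{k-1}(2\delta_{k-1})\,C_k\Big(\frac r{\delta_{k-1}}\Big)^{t_k}\le c_dC_k\,M_{k-1}(\delta_{k-1})\Big(\frac r{\delta_{k-1}}\Big)^{t_k}.
\]
The same inequality applies to $M_{k-1}(\delta_{k-1})$, then to $M_{k-2}(\delta_{k-2})$, and so on down to $M_0\le1$. This gives
\[
M_k(r)\le\prod_{j=1}^k(c_dC_j)\ \prod_{j=1}^{k-1}\Big(\frac{\delta_j}{\delta_{j-1}}\Big)^{t_j}\Big(\frac r{\delta_{k-1}}\Big)^{t_k}.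
\]
Fix $i$ and let $k\ge\max(i,2)$. All ratios are at most $1$, so we may drop those with $j<i$ and replace the remaining exponents by $t_i$; the product then telescopes to $(r/\delta_{i-1})^{t_i}$. By (iii) at stage $k-1$, the product of the constants is at most $\delta_{k-1}^{-1/(k-1)}\le r^{-1/(k-1)}$. Since $X\in B(x,r)$ implies $X_k\in B(x,2r)$,
\[
\mu(B(x,r))\le c_dM_k(r)\le c_d\,\delta_{i-1}^{-t_i}\,r^{\,t_i-1/(k-1)}\qquad(\delta_k\le r\le\delta_{k-1}).
\]
Given $k_0\ge\max(i,2)$, every $r\le\delta_{k_0-1}$ lies in such a range with $k\ge k_0$, so the mass distribution principle gives $\dim_HE\ge t_i-1/(k_0-1)$. Let $k_0\to\infty$, and take the supremum over $i$.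
\end{proof}

The constants $C_i$ may depend on $i$ in any way, but not on $\rho$: condition (iii) needs $C_{k+1}$ before $\delta_k$ is chosen, and $\delta_k$ is the value of $\rho$ at stage $k+1$. For this reason the radii $r$ close to $\rho$ receive separate treatment in the verifications of (M) below.

\section{Digit schemes}\label{sec:digit}

To verify (M) we choose the digits at random. A configuration of the digits at positions at most $m$ then has probability about $Q^{-f(m)}$, and we must show that only boundedly many configurations put $e^az$ into a given ball of radius $Q^{-m}$. The idea is to read off the digits from the location of the point, one position at a time. Put $\lambda=1+8\sqrt d$.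

\begin{lemma}\label{lem:config}
Let $(N,K,A)$ be a digit scheme, $Q\ge2$, $x\in\mathbb R^d$ and $1\le m\le N$. Among the pairs $(a,z)\in\mathcal A\times\mathcal Z$ with $|e^az-x|\le Q^{-m}$, the digits at positions at most $m$ take at most $(4\lambda+1)^{dm}$ configurations.
\end{lemma}

\begin{proof}
For such a pair and $1\le j\le m$, inequality \eqref{eq:trunc} gives
\begin{equation}\label{eq:near}
\big|e^{a^{(j)}}z^{(j)}-x\big|\le Q^{-m}+8\sqrt d\,Q^{-j}\le\lambda Q^{-j}.
\end{equation}
We show that once the digits at positions less than $j$ are fixed, so that $a^{(j-1)}=a_*$ and $z^{(j-1)}=z_*$, at most $(4\lambda+1)^d$ choices of the digits at position $j$ satisfy \eqref{eq:near}. If $j\notin K\cup A$, there is nothing to choose. If $j\in K$, then $a^{(j)}=a_*$ and $z^{(j)}=z_*+cQ^{-j}$ with $c\in\mathbb Z^d$. Two admissible vectors satisfy $e^{a_*}|c-\tilde c|Q^{-j}\le2\lambda Q^{-j}$, so $|c-\tilde c|\le2\lambda$, which leaves at most $(4\lambda+1)^d$ choices. If $j\in A$, then $z^{(j)}=z_*$ and $a^{(j)}=a_*+cQ^{-j}$ with $c\in\mathbb Z$. The first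 coordinate of $e^{a_*+w}z_*$ has derivative at least $2$ in $w\ge0$, because the first coordinate of $z_*$ is at least $2$. Two admissible digits thus satisfy $2|c-\tilde c|Q^{-j}\le2\lambda Q^{-j}$, which leaves at most $2\lambda+1$ choices.
\end{proof}

Both cases of the proof use $K\cap A=\emptyset$. At a common position $j$, raising the digit of $a$ by one would move the point by about $Q^{-j}z$, which the digits of $z$ at the same position can undo up to an error $O(Q^{-j})$.

\begin{proposition}\label{prop:digit}
Let $0<s\le2d/3$. Suppose that for every $L\ge2$ there is a digit scheme $(N,K,A)$ with $(0,L]\subset K$ such that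
\begin{enumerate}
\item[(a)] $G_\delta\cdot G_\delta$ is within $C\delta$ of a set of at most $CQ^{N-1}$ points, with $C$ independent of $Q$;
\item[(b)] $f(m)\ge sm-d$ for $0\le m\le N$.
\end{enumerate}
Then there is a compact set $E\subset\Omega$ with $|\Pi(E)|=0$ and $\dim_HE\ge s$.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:glue} with $t_i\uparrow s$, it suffices to find a $t$-family for each $t\in(0,s)$. Fix $t$ and an integer $L\ge2$ with $L>(d+t)/(s-t)$, and take the sets $G_\delta$, $\delta=Q^{-N}$, of the corresponding scheme. Condition (P) follows from (a).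

A radius $r$ is known only up to a factor $Q$ from the integer $m$ with $Q^{-m-1}\le r\le Q^{-m}$, so we need a margin in (b). We claim that
\begin{equation}\label{eq:kappa}
\kappa:=\min_{2\le m\le N-1}\big(f(m)-t(m+1)\big)>0 .
\end{equation}
For $2\le m\le L$ we have $f(m)=dm$ and $(d-t)m-t\ge2d-3t>0$, because $t<s\le2d/3$. For $m>L$, hypothesis (b) gives $f(m)-t(m+1)\ge(s-t)m-d-t>0$ by the choice of $L$.

\emph{The measure.} Let $B(y,\rho)\subset\Omega$ and $\tau=\rho/(4\sqrt d)$. The first digits of $z$ place the point near $y$. For each $i$ the window $[y_i-\tau,y_i+\tau]$ lies in $(2,3)$, and it contains at least $2\tau Q-2$ of the intervals $[2+\frac cQ,2+\frac{c+1}Q]$, which is at least $\tau Q$ if $Q\ge2/\tau$. Choose $c_{i1}$ uniformly among the corresponding values of $c$, choose all other digits of $z$ and $a$ uniformly in $\{0,\dots,Q-1\}$, all independently, and let $\nu$ be the law of $e^az$. Then $|z-y|\le\sqrt d\,\tau=\rho/4$, and $|e^az-z|\le2a|z|\le6\sqrt d\,Q^{-2}\le\rho/4$ for $Q\ge Q_0(\rho)$. So $\nu$ is a probability measure on $G_\delta\cap B(y,\rho/2)$.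 For $m\ge1$, each configuration of the digits at positions at most $m$ has probability at most
\begin{equation}\label{eq:prob}
(\tau Q)^{-d}Q^{-(f(m)-d)}=\tau^{-d}Q^{-f(m)}.
\end{equation}

\emph{Radii $Q^{-2}\le r\le\rho$.} Since $1,2\in K$, we have $a^{(2)}=0$ and $f(2)=2d$. If $e^az\in B(x,r)$, then \eqref{eq:trunc} gives $|z^{(2)}-x|\le r+8\sqrt d\,Q^{-2}\le\lambda r$. The ball $B(x,\lambda r)$ contains at most $(2\lambda rQ^2+1)^d\le(3\lambda rQ^2)^d$ points of $Q^{-2}\mathbb Z^d$, and $z^{(2)}$ determines the digits at positions $1$ and $2$. By \eqref{eq:prob} with $m=2$,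
\[
\nu(B(x,r))\le(3\lambda r/\tau)^d=(12\sqrt d\,\lambda)^d(r/\rho)^d\le(12\sqrt d\,\lambda)^d(r/\rho)^t .
\]

\emph{Radii $\delta\le r<Q^{-2}$.} Choose $2\le m\le N-1$ with $Q^{-m-1}\le r\le Q^{-m}$. By Lemma~\ref{lem:config}, \eqref{eq:prob} and \eqref{eq:kappa},
\[
\nu(B(x,r))\le(4\lambda+1)^{dN}\tau^{-d}Q^{-f(m)}\le(4\lambda+1)^{dN}\tau^{-d}Q^{-\kappa}\,r^t .
\]
For $Q\ge Q_0(\rho)$ the factor in front of $r^t$ is at most $1$, and $r^t\le(r/\rho)^t$. Thus (M) holds with $C_*=(12\sqrt d\,\lambda)^d$.
\end{proof}

To check (b), extend $f$ linearly between integers. It has slope $d$ on the blocks of $K$, slope $1$ on the blocks of $A$, and slope $0$ elsewhere. If $1<s<d$, then $f(m)-sm$ increases on the blocks of $K$ and decreases elsewhere, so its minimum is attained at $m=N$ or at the left endpoint of a block of $K$.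

\begin{remark}[the lattice]\label{rem:lattice}
For any $d\ge2$ take $N=2L+1$, $K=(0,L]$, $A=\emptyset$. Then $G_\delta\cdot G_\delta\subset Q^{-2L}\mathbb Z\cap[0,9d]$ has at most $CQ^{N-1}$ elements, and $f(m)=d\min(m,L)\ge\frac d2m-\frac d2$ for $m\le2L+1$. Proposition~\ref{prop:digit} with $s=d/2$ gives a compact set with $\dim_HE\ge d/2$ and $|\Pi(E)|=0$.
\end{remark}

\begin{proposition}\label{prop:sixfifths}
There is a compact set $E\subset(2,3)^2$ with $\dim_HE\ge\frac65$ and $|\Pi(E)|=0$.
\end{proposition}

\begin{proof}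
Apply Proposition~\ref{prop:digit} with $s=\frac65<\frac43$ to the scheme \eqref{eq:scheme2}, for which (a) was obtained in Section~\ref{sec:scale}. For (b) the points to check are $m=0,\,5L,\,10L$. There $f(m)=0,\ 2L+(4L-1)=6L-1,\ 6L-1+6L=12L-1$, while $sm=0,\,6L,\,12L$.
\end{proof}

\subsection*{Three dimensions}
For $d=3$, two blocks do not beat $d/2$. In the units of Section~\ref{sec:scale} we have $f(\frac12)=2\ell_0+\gamma$, and the budget reads $\ell_1\le1-f(\frac12)$. An exponent $s$ requires $f(\frac12)\ge\frac s2$ and $s\le f(\frac12)+3\ell_1\le3-2f(\frac12)\le3-s$, so $s\le\frac32$. We use four blocks, which start at the multiples of $N/4$. The product of a contribution of block $i$ and one of block $j$ then has size $O(Q^{-(i+j)N/4})$. Products with the same value of $i+j$ occupy the same range of digits and are paid for only once, and those with $i+j\ge4$ are invisible at resolution $\delta$.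

\begin{proof}[Proof of Theorem~\ref{thm:main} for $d=3$]
Apply Proposition~\ref{prop:digit} with $s=\frac{17}{11}<2$ to the scheme $N=132L$,
\begin{align*}
K&=(0,9L]\cup(33L,46L]\cup(66L,83L]\cup(99L,116L],\\
A&=(9L,33L]\cup(46L,58L-1],
\end{align*}
shown in Figure~\ref{fig:scheme}. The blocks of $K$ are $(33iL,(33i+\ell_i)L]$ for $i=0,1,2,3$, with $(\ell_0,\ell_1,\ell_2,\ell_3)=(9,13,17,17)$, and $|A|=24L+12L-1=36L-1$.

\emph{Condition (a).} Write $z=u_0+u_1+u_2+u_3$, where $u_i$ is the contribution of block $i$ and $u_0$ includes the constant $2$. The coordinates of $u_i$ are multiples of $Q^{-(33i+\ell_i)L}$. They lie in $[2,3]$ for $i=0$ and in $[0,Q^{-33iL}]$ for $i\ge1$. Let $S_k=\sum_{i+j=k}u_i\cdot u_j'$, so that $z\cdot z'=S_0+\dots+S_6$. For $0\le k\le3$ we have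
\[
S_k\in Q^{-(33k+\lambda_k)L}\mathbb Z\cap[0,CQ^{-33kL}],\qquad\lambda_k=\max_{i+j=k}(\ell_i+\ell_j),
\]
so $S_k$ takes at most $CQ^{\lambda_kL}$ values. Here $\lambda_0=9+9=18$, $\lambda_1=9+13=22$, $\lambda_2=\max(9+17,13+13)=26$ and $\lambda_3=\max(9+17,13+17)=30$, with sum $96$. The six pairs with $i+j\ge4$ have $i,j\ge1$, so each satisfies $0\le u_i\cdot u_j'\le3Q^{-132L}$, and $S_4+S_5+S_6\le18\delta$. By \eqref{eq:bilinear} and \eqref{eq:sumset}, each element of $G_\delta\cdot G_\delta$ is within $36\delta$ of one of the numbers $e^{a+a'}(S_0+S_1+S_2+S_3)$, of which there are at most $CQ^{96L+36L-1}=CQ^{N-1}$.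

\emph{Condition (b).} The points to check are $m=33kL$, $0\le k\le4$, where $sm=51kL$. The four quarters of $(0,N]$ contribute to $f$ the amounts $27L+24L=51L$, $39L+(12L-1)=51L-1$, $51L$ and $51L$. So $f(33kL)\ge51kL-1$ for each $k$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.08cm,y=0.65cm]
\fill[black!70] (0,2) rectangle (9,2.6) (33,2) rectangle (46,2.6) (66,2) rectangle (83,2.6) (99,2) rectangle (116,2.6);
\fill[black!30] (9,1) rectangle (33,1.6) (46,1) rectangle (57.5,1.6);
\fill[black!50] (0,0) rectangle (18,0.6) (33,0) rectangle (55,0.6) (66,0) rectangle (92,0.6) (99,0) rectangle (129,0.6);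
\draw (0,2) rectangle (132,2.6) (0,1) rectangle (132,1.6) (0,0) rectangle (132,0.6);
\draw[dashed] (33,-0.2) -- (33,2.8) (66,-0.2) -- (66,2.8) (99,-0.2) -- (99,2.8);
\node[left] at (0,2.3) {$K$};
\node[left] at (0,1.3) {$A$};
\node[left] at (0,0.3) {$z\cdot z'$};
\node[below] at (0,-0.2) {\small $0$};
\node[below] at (33,-0.2) {\small $33L$};
\node[below] at (66,-0.2) {\small $66L$};
\node[below] at (99,-0.2) {\small $99L$};
\node[below] at (132,-0.2) {\small $132L$};
\end{tikzpicture}
\caption{The digit scheme for $d=3$, on the positions $1,\dots,132L$ in base $Q$. Top: the positions $K$ of the free digits of the coordinates of $z$ (blocks of lengths $9L$, $13L$, $17L$, $17L$). Middle: the positions $A$ of the free digits of the radial parameter $a$ (lengths $24L$ and $12L-1$). Bottom: the positions occupied, up to bounded factors, by the four visible parts of $z\cdot z'$ (lengths $18L$, $22L$, $26L$, $30L$). The bottom row leaves $36L$ positions free, one more than $|A|$.}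
\label{fig:scheme}
\end{figure}

\section{Rational directions in the plane}\label{sec:primes}

In a two-block scheme the radial parameter $a$ has no digits at the positions $(0,\ell_0]$, because at those scales it would duplicate the radial motion of the coarse lattice point $U$. At finer scales no such duplication occurs if distinct points $U$ lie on distinct rays. Let $U=(p,j)/h$. The direction of $e^aU$ is the fraction $j/p$, and distinct fractions with denominators at most $h$ differ by at least $h^{-2}$. So let $a$ use all positions above the scale $\delta^{1/2}$, and let $U$ supply directions only: about $h^2$ of them, all distinguishable at scale $h^{-2}$.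

In units of $N$, with $h=Q^{\ell_0N}$ and a fine block of length $\ell_1$ starting at $\frac12$, the costs are $2\ell_0$ for $U\cdot U'$, $\ell_0+\ell_1$ for the mixed term and $\frac12$ for $a+a'$. The budget gives $\ell_1\le\frac12-3\ell_0$. The branching down to scale $\delta^{1/2}$ is $\frac12+2\ell_0$ (if $2\ell_0\le\frac12$), compared with $\frac12+\ell_0$ in Section~\ref{sec:scale}, and the fine block adds $2\ell_1$. So $s\le\min(1+4\ell_0,\frac32-4\ell_0)$, which is largest for $\ell_0=\frac1{16}$, $\ell_1=\frac5{16}$, with $s=\frac54$. To make the fractions $j/p$ distinct we take $p$ prime and $p\nmid j$. This loses only a factor $\log h$ in their number: if $P_h$ is the number of primes in $(h/2,h]$, then the prime number theorem $\pi(x)\sim x/\log x$ gives $P_h\sim h/(2\log h)$, so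
\begin{equation}\label{eq:pnt}
P_h\ge\frac h{4\log h}\qquad\text{for large }h .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main} for $d=2$]
By Proposition~\ref{prop:glue} with $t_i\uparrow\frac54$, it suffices to find a $t$-family for each $t\in(1,\frac54)$. Fix $t$ and an integer $L\ge2$ with $t<\frac54-\frac1{8L}$. For $Q\ge2$ let $h=Q^L$, $N=16L$, $\delta=Q^{-N}$, $r_1=Q^{-8L+1}$, and let $G_\delta$ be the set of points $g=e^a(U+u)$ with
\[
a\in r_1\mathbb Z\cap[0,2),\qquad U\in\big(h^{-1}\mathbb Z\cap[0,2]\big)^2,\qquad u\in\big(Q^{-13L}\mathbb Z\cap[0,Q^{-8L})\big)^2 .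
\]

\emph{Condition (P).} We have $g\cdot g'=e^{a+a'}\big(U\cdot U'+(U\cdot u'+u\cdot U')+u\cdot u'\big)$. Here $U\cdot U'\in Q^{-2L}\mathbb Z\cap[0,8]$ takes at most $CQ^{2L}$ values, the middle term lies in $Q^{-14L}\mathbb Z\cap[0,8Q^{-8L}]$ and takes at most $CQ^{6L}$ values, and $a+a'\in r_1\mathbb Z\cap[0,4)$ takes at most $4Q^{8L-1}$ values. Finally $u\cdot u'\le2\delta$ and $e^{a+a'}\le e^4$. So $G_\delta\cdot G_\delta$ is within $2e^4\delta$ of a set of at most $CQ^{16L-1}=CQ^{N-1}$ points, and (P) follows.

\emph{The measure.} Let $B(y,\rho)\subset\Omega$, so that $\rho<\frac12$, and put $\tau=\rho/100$. From now on $Q\ge Q_0(\rho)$ is large. The fraction $j/p$ will match the direction of $y$, and $a$ will then correct the length. Let $M_y$ be the set of integer pairs $(p,j)$ with $p$ prime, $h/2<p\le h$, $|j/p-y_2/y_1|\le\tau$ and $j\ne p$. Since $y_2/y_1\in(\frac23,\frac32)$, we have $p/2<j<2p$; hence $p\nmid j$, and $U=(p,j)/h$ lies in $[0,2]^2$. For each $p$ there are at least $2\tau p-2\ge\tau h/2$ values of $j$, so by \eqref{eq:pnt}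
\begin{equation}\label{eq:My}
|M_y|\ge P_h\,\frac{\tau h}2\ge\frac{\tau h^2}{8\log h}.
\end{equation}
Choose $(p,j)\in M_y$ uniformly. Put $b=\log(hy_1/p)$. As $hy_1/p\in(2,6)$, the window $[b-\tau,b+\tau]$ lies in $(0,2)$, and it contains at least $2\tau Q-2\ge\tau Q$ of the intervals $[\frac cQ,\frac{c+1}Q]$, $c\in\mathbb Z$. Given $(p,j)$, choose such a $c$ uniformly, and then choose $a$ uniformly among the $Q^{8L-2}$ multiples of $r_1$ in $[\frac cQ,\frac{c+1}Q)$. Choose $u$ uniformly among its $Q^{10L}$ values, independently of $(p,j,a)$. Let $\nu$ be the law of $g=e^a(U+u)$, and write $v=e^aU$.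

\emph{Support.} Write $a=b+\theta$ and $j/p=y_2/y_1+\eta$ with $|\theta|,|\eta|\le\tau$. Then $v_1=y_1e^\theta$ and $v_2=v_1\,j/p=y_2e^\theta+y_1e^\theta\eta$. Since $|e^\theta-1|\le2\tau$, we get $|v_1-y_1|\le6\tau$ and $|v_2-y_2|\le6\tau+6\tau$. In particular $v\in[1,4]^2$. Also
\begin{equation}\label{eq:fine}
|g-v|=e^a|u|\le e^2\sqrt2\,Q^{-8L}\le11Q^{-8L}\le6r_1,
\end{equation}
and $11Q^{-8L}\le\tau$. So $|g-y|\le19\tau<\rho/2$.

\emph{Directions.} Let $I$ be an interval of length $70r$. We bound the number of pairs in $M_y$ with $j/p\in I$ in two ways. For each $p$ there are at most $70rh+1$ values of $j$. On the other hand, distinct pairs give distinct fractions: if $jp'=j'p$ with $p\ne p'$, then $p\mid j$, which is excluded, and if $p=p'$ then $j=j'$. Distinct fractions satisfy $|j/p-j'/p'|\ge1/(pp')\ge h^{-2}$, so there are at most $70rh^2+1$ pairs in all. Dividing by the two lower bounds in \eqref{eq:My}, respectively,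
\begin{equation}\label{eq:dir}
\mathbb P(j/p\in I)\le\begin{cases}C\tau^{-1}r,&r\ge h^{-1},\\ C\tau^{-1}(\log h)\,r,&h^{-2}\le r<h^{-1},\\ C\tau^{-1}(\log h)\,h^{-2},&r<h^{-2}.\end{cases}
\end{equation}
The first line has no logarithm. This matters, because near $r=\rho$ there is no spare power of $Q$ to absorb one.

\emph{Lengths.} Given $(p,j)$, each value of $a$ has probability at most $(\tau Q)^{-1}Q^{-(8L-2)}=\tau^{-1}r_1$. An interval $J$ of length $14r$ with $r\ge r_1$ contains at most $14r/r_1+1\le15r/r_1$ multiples of $r_1$, so $\mathbb P(a\in J\mid p,j)\le15\tau^{-1}r$.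

\emph{The coarse point $v$.} For $r\ge r_1$ let $W(r)=\sup_x\mathbb P(|v-x|\le7r)$. Let $v,\tilde v$ be two possible values in $B(x,7r)$. Since their coordinates lie in $[1,4]$ and $|v-\tilde v|\le14r$,
\[
\Big|\frac{v_2}{v_1}-\frac{\tilde v_2}{\tilde v_1}\Big|\le\frac{|v_2-\tilde v_2|}{v_1}+\frac{\tilde v_2\,|v_1-\tilde v_1|}{v_1\tilde v_1}\le14r+56r=70r .
\]
So $j/p=v_2/v_1$ lies in an interval of length $70r$ that depends only on $x$ and $r$. If $v,\tilde v$ have the same $(p,j)$, then $|v_1-\tilde v_1|=\frac ph|e^a-e^{\tilde a}|\ge\min(v_1,\tilde v_1)|a-\tilde a|\ge|a-\tilde a|$. So, given $(p,j)$, the number $a$ lies in an interval of length $14r$. Therefore $W(r)$ is at most $15\tau^{-1}r$ times the bound in \eqref{eq:dir}.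

\emph{Radii $r_1\le r\le\rho$.} By \eqref{eq:fine}, $g\in B(x,r)$ implies $|v-x|\le7r$, so $\nu(B(x,r))\le W(r)$. There are three cases.
\begin{itemize}
\item If $r\ge h^{-1}$, then $W(r)\le C(r/\tau)^2\le C(r/\rho)^2\le C(r/\rho)^t$.
\item If $h^{-2}\le r<h^{-1}$, then $W(r)r^{-t}\le C\tau^{-2}(\log h)\,r^{2-t}\le C\tau^{-2}(\log h)\,Q^{-L(2-t)}$.
\item If $r_1\le r<h^{-2}$, then, as $t>1$ and $r\ge Q^{-8L}$,
\[
W(r)r^{-t}\le C\tau^{-2}(\log h)\,Q^{-2L}r^{1-t}\le C\tau^{-2}(\log h)\,Q^{L(8(t-1)-2)} .
\]
\end{itemize}
The exponents of $Q$ in the last two cases are negative, since $t<\frac54$. For $Q\ge Q_0(\rho)$ these cases give $\nu(B(x,r))\le r^t\le(r/\rho)^t$.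

\emph{Radii $\delta\le r<r_1$.} Now $g\in B(x,r)$ implies $|v-x|\le7r_1$, an event that depends only on $(p,j,a)$ and has probability at most
\[
W(r_1)\le C\tau^{-2}(\log h)\,r_1h^{-2}=C\tau^{-2}(\log h)\,Q^{-10L+1}.
\]
Given $(p,j,a)$, the condition $g\in B(x,r)$ confines $u$ to a ball of radius $e^{-a}r\le r$. Such a ball contains at most $(2rQ^{13L}+1)^2\le8r^2Q^{26L}+2$ of the $Q^{10L}$ equally likely values of $u$. Hence
\[
\nu(B(x,r))\le C\tau^{-2}(\log h)\,Q^{-10L+1}\big(\min(1,r^2Q^{16L})+Q^{-10L}\big).
\]
Divide by $r^t$ and leave aside the factor $C\tau^{-2}\log h$. The first term is largest at the scale $Q^{-8L}=\delta^{1/2}$ and the second at the scale $\delta$: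
\begin{align*}
Q^{-10L+1}r^{-t}&\le Q^{8Lt-10L+1}&&(r\ge Q^{-8L}),\\
Q^{6L+1}r^{2-t}&\le Q^{6L+1-8L(2-t)}=Q^{8Lt-10L+1}&&(r<Q^{-8L}),\\
Q^{-20L+1}r^{-t}&\le Q^{16Lt-20L+1}&&(r\ge Q^{-16L}).
\end{align*}
The choice $t<\frac54-\frac1{8L}$ gives $8Lt-10L+1<0$ and $16Lt-20L+1<-1$. So $\nu(B(x,r))\le r^t\le(r/\rho)^t$ for $Q\ge Q_0(\rho)$.

Thus (M) holds, with the constant of the case $r\ge h^{-1}$, which does not depend on $\rho$, $y$ or $Q$. The sets $G_\delta$ form a $t$-family, and the proof is complete.
\end{proof}

\begin{thebibliography}{9}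

\bibitem{Fal} Falconer, \emph{The Geometry of Fractal Sets}.

\bibitem{DP} \emph{Falconer-Type Problems For Dot Products}, \texttt{https://cgmt.dimag.kr/assets/senger.pdf}.

\end{thebibliography}
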